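# A groupoid with unit and right zero whose congruence lattice is not a lattice of equational theories

## 1. Two four-element lattices computed by hand

Take the three-element set $M=\{0,s,e\}$, ordered $0<s<e$, with product $uv=\min(u,v)$. Which congruences does it have? There are five partitions of a three-element set. The partition $\{0,e\},\{s\}$ is not a congruence: multiplying the pair $(0,e)$ by $s$ gives $(0,s)$. The partition $a$ with blocks $\{0,s\},\{e\}$ is one, since $(0c,sc)$ is $(0,0)$, $(0,s)$, $(0,s)$ for $c=0,s,e$. The partition $b$ with blocks $\{0\},\{s,e\}$ is one, since $(sc,ec)$ is $(0,0)$, $(s,s)$, $(s,e)$. With equality and the full relation this makes four congruences, and they form the square: a bottom, two incomparable elements $a,b$, and a top. The join of $a$ and $b$ is the top because of the two-step path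
$$0\;a\;s\;b\;e .$$

Now a computation that looks unrelated. Take two unary operation symbols $f,g$ and let $\Sigma$ be the set of all consequences of
$$f(f(x))\approx f(x),\qquad g(x)\approx g(y),\qquad f(g(x))\approx g(x).$$
Modulo $\Sigma$ the variable in $g(x)$ does not matter; write $o$ for this term. Every term is equal modulo $\Sigma$ to a variable $v$, to $f(v)$, or to $o$: applying $f$ to these gives $f(v),f(v),o$, and applying $g$ to anything gives $o$. Which sets $T\supseteq\Sigma$ of identities are closed under deduction? Let $v\ne w$ be variables.

- If $T$ contains $v\approx w$, or $v\approx f(w)$, or $v\approx o$, then $T$ contains all identities: replace $v$ by another variable $v'$ different from $w$ to get $v\approx v'$.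
- $T$ contains $f(v)\approx f(w)$ if and only if it contains $f(v)\approx o$: put $g(x)$ for $w$ in one direction, and use $f(v)\approx o\approx f(w)$ in the other.

So a $T$ that does not contain everything is determined by whether it contains $\alpha: f(x)\approx o$ and whether it contains $\beta: x\approx f(x)$. If it contains both, it contains $x\approx o$, hence everything. On $\{0,1\}$ with $g$ constantly $0$, taking $f$ constantly $0$ gives a model of $\Sigma$ and $\alpha$ but not $\beta$, and taking $f$ to be the identity gives a model of $\Sigma$ and $\beta$ but not $\alpha$. So there are exactly four closed sets above $\Sigma$, namely $\Sigma$, the ones generated by adding $\alpha$ or $\beta$, and everything. They form the square again. The path that shows that $\alpha$ and $\beta$ together give everything is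
$$x\;\beta\;f(x)\;\alpha\;f(y)\;\beta\;y .$$

The groupoid lattice and the lattice of theories are isomorphic. Is that an accident?

Let us fix the words. Throughout, $X_{\rm var}=\{x_i:i\in\mathbb N\}$ is a countably infinite set of variables.

**Definition (equational theories).** An equational theory of type $\tau$ is a set of identities between terms over $X_{\rm var}$, with operation symbols from $\tau$, closed under the rules of the equational calculus. For an equational theory $\Sigma$, let $L(\Sigma)$ be the set of all equational theories of the same type that contain $\Sigma$, ordered by inclusion. A lattice is called a *lattice of equational theories* if it is isomorphic to some $L(\Sigma)$.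

Equivalently, an equational theory is a *fully invariant* congruence of the term algebra: a congruence that is also closed under substitution of terms for variables (that is, under all endomorphisms of the term algebra).

**Definition (groupoids).** A groupoid is a set $G$ with one binary operation. An element $e$ is a right unit if $xe=x$ for all $x$, and an element $0$ is a right zero if $x0=0$ for all $x$. We write $\operatorname{Con}G$ for the lattice of congruences of $G$, and $\mathrm{Cg}(S)$ for the congruence generated by a set $S$ of pairs.

In the example $M$, the element $e$ is a right unit and $0$ a right zero. Note that a right zero need not absorb from the other side: nothing is said about $0x$.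

McKenzie's theorem says that every lattice of equational theories is isomorphic to the congruence lattice of some groupoid with right unit and right zero. The problem, stated in "Lambda Calculus, Linear Logic and Symbolic Computation" (https://www.irif.fr/~gmanzone/HdrThesis.pdf), asks about the converse: **is the congruence lattice of every groupoid with right unit and right zero isomorphic to a lattice of equational theories?**

The answer is no. There is a countable groupoid with a two-sided unit and a right zero whose congruence lattice is not isomorphic to any $L(\Sigma)$.

## 2. Joins, compactness, and the Zipper condition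

Three textbook facts are used all the time. Write $0_L,1_L$ for the bottom and top of a complete lattice $L$, and call $L$ nontrivial if $0_L\ne1_L$. In $L(\Sigma)$ the bottom is $\Sigma$ and the top is the set of all identities.

*Joins are chains.* In $\operatorname{Con}A$, for any algebra $A$, the join of a nonempty family $(a_i)$ is the transitive closure of the union: $(p,q)\in\bigvee a_i$ if and only if there is a finite chain $p=z_0,z_1,\dots,z_n=q$ with each $(z_{k-1},z_k)$ in some $a_{i_k}$. The same holds in $L(\Sigma)$, because the transitive closure of a union of fully invariant congruences is a congruence and is still closed under substitution. The join of the empty family is $0_L$; so in a nontrivial lattice every family with join $1_L$ is nonempty.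

*Compactness.* An element $c$ of a complete lattice is compact if $c\le\bigvee S$ implies $c\le\bigvee S'$ for some finite $S'\subseteq S$. If $r\in\operatorname{Con}A$ is compact, then from $r=\bigvee_{(p,q)\in r}\mathrm{Cg}(p,q)$ we see that $r=\mathrm{Cg}(S)$ for a finite $S$. Conversely, a finitely generated congruence is compact, since each of its finitely many generating pairs enters a join through a finite chain. In the same way, in $L(\Sigma)$ the theory generated by $\Sigma$ and finitely many identities is compact.

*The top of $\operatorname{Con}G$.* Let $G$ be a groupoid with right unit $e$ and right zero $0$. Then $\mathrm{Cg}(0,e)$ is the top, since $x=xe\equiv x0=0$ for every $x$. So the top is compact, and a family of congruences has join $1$ exactly when its join contains $(0,e)$. In particular, if $0=e$, then $G$ has one element.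

To answer "no", we need a property that all $L(\Sigma)$ have and some $\operatorname{Con}G$ lacks. The first candidates are the listed properties of $L(\Sigma)$: it is algebraic and coatomic with compact top, and by a theorem of Lampe it satisfies the Zipper condition:
$$\text{if } \bigvee_{i\in I}a_i=1\ \text{ and }\ a_i\wedge c=z\ \text{ for all } i\in I,\ \text{ then } c=z .$$
None of these can help. A congruence lattice is always algebraic; we just saw that the top of $\operatorname{Con}G$ is compact; and a compact top gives, by Zorn's lemma, a coatom above every element different from the top. The Zipper condition also holds in $\operatorname{Con}G$. If $0=e$ there is nothing to show. Otherwise $I\neq\emptyset$, and there is a chain $0=t_0,\dots,t_n=e$ with $(t_{k-1},t_k)\in a_{i_k}$. Let $(p,q)\in c$. We show $(pt_k,qt_k)\in z$ by induction on $k$. For $k=0$, $p0=0=q0$. For the step,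
$$pt_k\;a_{i_k}\;pt_{k-1}\;z\;qt_{k-1}\;a_{i_k}\;qt_k ,$$
and $z\le a_{i_k}$, so $(pt_k,qt_k)\in a_{i_k}$; it also lies in $c$ because $c$ is a congruence; so it lies in $a_{i_k}\wedge c=z$. At $k=n$ we read $(p,q)\in z$. Hence $c\le z$, and $z\le c$ is clear.

So a finer property of $L(\Sigma)$ is needed. The computation just made shows where to look: a chain from bottom to top carries a lot of information.

## 3. Elements that split along every cover of the top

**Definition.** For a complete lattice $L$ let $D(L)$ be the set of all $d\in L$ such that
$$d=\bigvee_{j\in J}(d\wedge b_j)\qquad\text{for every family }(b_j)_{j\in J}\text{ in }L\text{ with }\bigvee_{j\in J}b_j=1_L .$$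

Only $\ge$ can fail to be automatic: $d\wedge b_j\le d$ always gives $\bigvee_j(d\wedge b_j)\le d$. The elements $0_L$ and $1_L$ always belong to $D(L)$. In the square, everything is in $D$, because the square is a finite distributive lattice. At the other extreme, let $M_3$ be the lattice with a bottom, a top and three pairwise incomparable elements $p,q,r$ in between. Then $q\vee r=1$ but $(p\wedge q)\vee(p\wedge r)=0$, so $p\notin D(M_3)$, and by symmetry $D(M_3)=\{0,1\}$. (This $M_3$ does not settle the question: with $c=p$, $z=0$ and the family $q,r$ it violates the Zipper condition, so it is not even of the form $\operatorname{Con}G$ with $G$ as in Section 2.)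

Both the set $D(L)$ and the notion of compactness are defined in terms of the order alone, so they are preserved by isomorphisms.

**Theorem 1.** Let $L=L(\Sigma)$ and $\bigvee_{i\in I}a_i=1_L$. Then there are compact elements $r_0,\dots,r_n\in D(L)$ and $i_1,\dots,i_n\in I$ with $r_0=0_L$, $r_n=1_L$ and $r_k\le a_{i_k}\vee r_{k-1}$ for $1\le k\le n$.

In the example of Section 1, take $\alpha,\beta$ for the $a_i$ and the path $x,\ f(x),\ f(y),\ y$. Ask of each term in turn: how strong is it to say that this term does not depend on $y$? For $x$ and $f(x)$ this says nothing. For $f(y)$ it says $f(y)\approx f(y')$, which is $\alpha$. For $y$ it says $y\approx y'$, which is everything. So we climb $\Sigma,\Sigma,\alpha,1_L$. That is the whole construction.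

*Proof.* If $\Sigma$ contains all identities, then $0_L=1_L$ and we take $n=0$. Assume now that $L$ is nontrivial, so that all families with join $1_L$ are nonempty.

**Step 1: choosing the theories.** This step defines the $r_k$ and checks the two ends. Let $x\ne y$ be variables. Since $(x,y)\in\bigvee a_i$, there are terms $x=t_0,t_1,\dots,t_n=y$ with $(t_{k-1},t_k)\in a_{i_k}$. Let $y'$ be a variable different from $x,y$ and occurring in none of the finitely many terms $t_k$. For a term $w$ let $t_k[w]$ be the result of substituting $w$ for $y$ in $t_k$, and put $t_k'=t_k[y']$. Let $r_k$ be the theory generated by $\Sigma\cup\{t_k\approx t_k'\}$. It is compact in $L$, being generated over $\Sigma$ by one identity. As $t_0=t_0'=x$, we have $r_0=\Sigma=0_L$. As $t_n=y$ and $t_n'=y'$, the theory $r_n$ contains $y\approx y'$, so $r_n=1_L$.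

**Step 2: each step of the climb is covered by one $a_i$.** We show $r_k\le a_{i_k}\vee r_{k-1}$. Consider
$$t_k\;\;a_{i_k}\;\;t_{k-1}\;\;r_{k-1}\;\;t_{k-1}'\;\;a_{i_k}\;\;t_k' .$$
The first relation holds by choice of the chain, the second by definition of $r_{k-1}$, and the third because $a_{i_k}$ is closed under the substitution of $y'$ for $y$. So $(t_k,t_k')\in a_{i_k}\vee r_{k-1}$, and $\Sigma$ is contained in every element of $L$.

**Step 3: each $r_k$ lies in $D(L)$.** Let $\bigvee b_j=1_L$. Since $(y,y')\in\bigvee b_j$, there are terms $y=s_0,\dots,s_m=y'$ with $(s_{l-1},s_l)\in b_{j_l}$. Look at the chain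
$$t_k=t_k[s_0],\;t_k[s_1],\;\dots,\;t_k[s_m]=t_k' .$$
The pair $(t_k[s_{l-1}],t_k[s_l])$ lies in $b_{j_l}$, since $b_{j_l}$ is a congruence. It also lies in $r_k$: apply to $t_k\approx t_k'$ the substitution $y\mapsto s_{l-1}$, $y'\mapsto s_l$ that fixes all other variables. As $y'$ does not occur in $t_k$, the left side becomes $t_k[s_{l-1}]$; as $y$ does not occur in $t_k'$, the right side becomes $t_k[s_l]$. So every step of the chain lies in some $r_k\wedge b_j$, hence $(t_k,t_k')\in\bigvee_j(r_k\wedge b_j)$. Since $\Sigma$ is contained in this join too, $r_k\le\bigvee_j(r_k\wedge b_j)\le r_k$. $\square$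

**Corollary 2.** If $L=L(\Sigma)$ is nontrivial and $1_L$ is a join of elements $\ne1_L$, then $D(L)$ contains a compact element $r$ with $0_L\ne r\ne1_L$.

*Proof.* Let $1_L=\bigvee a_i$ with all $a_i\ne1_L$, and take $r_0,\dots,r_n$ from Theorem 1. Let $k$ be minimal with $r_k=1_L$. As $r_0=0_L\ne1_L$, we have $k\ge1$. Put $r=r_{k-1}$; it is compact, in $D(L)$, and $\ne1_L$ by minimality. If $r=0_L$, then $1_L=r_k\le a_{i_k}\vee 0_L=a_{i_k}\ne1_L$, a contradiction. $\square$

## 4. The same argument in a groupoid, and where compactness is lost

Let us try to repeat the proof of Theorem 1 in $\operatorname{Con}G$. The variables $x,y$ become $0,e$, and a chain of terms becomes a chain $0=t_0,\dots,t_n=e$ of elements. A term $t_k$ with a variable $y$ to be filled in becomes the map $p\mapsto pt_k$. The statement "$t_k$ does not depend on $y$" becomes "$pt_k=qt_k$ for all $p,q$".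

**Proposition 3.** Let $G$ be any groupoid with right unit $e$ and right zero $0$, let $L=\operatorname{Con}G$, and let $\bigvee_{i\in I}a_i=1_L$. Then there are $d_0=0_L,\dots,d_n=1_L$ in $D(L)$, not necessarily compact, and $i_1,\dots,i_n\in I$ with $d_k\le a_{i_k}\vee d_{k-1}$ for $1\le k\le n$.

*Proof.* If $0_L=1_L$, take $n=0$. Otherwise all families with join $1_L$ are nonempty. Take a chain $0=t_0,\dots,t_n=e$ with $(t_{k-1},t_k)\in a_{i_k}$, and let
$$d_k=\mathrm{Cg}\{(pt_k,qt_k):p,q\in G\}.$$
Then $d_0=0_L$ because $p0=0=q0$, and $d_n=1_L$ because $pe=p$ and $qe=q$. Moreover
$$pt_k\;\;a_{i_k}\;\;pt_{k-1}\;\;d_{k-1}\;\;qt_{k-1}\;\;a_{i_k}\;\;qt_k ,$$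
so $d_k\le a_{i_k}\vee d_{k-1}$.

To see $d_k\in D(L)$, let $\bigvee b_j=1_L$ and let $0=s_0,\dots,s_m=e$ be a chain with $(s_{l-1},s_l)\in b_{j_l}$. For $p\in G$, the pair $((ps_{l-1})t_k,(ps_l)t_k)$ lies in $b_{j_l}$, a congruence, and in $d_k$, by the definition of $d_k$ with $ps_{l-1},ps_l$ in the roles of $p,q$. Since $ps_0=p0=0$ and $ps_m=pe=p$, we get $(0t_k,pt_k)\in\bigvee_j(d_k\wedge b_j)$. This holds for all $p$, so all pairs $(pt_k,qt_k)$ lie in that join, whence $d_k\le\bigvee_j(d_k\wedge b_j)$. $\square$

So without the word "compact", the condition of Theorem 1 holds in all congruence lattices of groupoids with right unit and right zero. In particular Theorem 1 cannot exclude a finite one, because all elements of a finite lattice are compact. If it is to separate anything, it must do so through compactness, in an infinite groupoid.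

Can we make $d_k$ compact? The natural try is to keep one pair only, $\mathrm{Cg}(0t,et)$ with $t=t_k$. For $D(L)$ we would then need to put $(s_{l-1}t,s_lt)$ into $\mathrm{Cg}(0t,et)$. In Theorem 1 a substitution did this. Here there is no substitution. All we can do is multiply, say by $p$ on the left:
$$\bigl(p(0t),\;p(et)\bigr)\in\mathrm{Cg}(0t,et).$$
If $G$ is associative and $e$ is a two-sided unit, this is $((p0)t,pt)=(0t,pt)$, exactly what we want: all of $d_k$ is then generated by the single pair $(0t,t)$, and the argument goes through with compact elements. Without associativity, $p(0t)$ is just some other element, and the argument stops. This tells us what to build: a groupoid with a unit and a right zero in which no coincidences hold beyond those the two laws force, so that knowing $0t\equiv t$ says nothing about $st$ for a new element $s$. And there must be infinitely many generators, so that every finite set of pairs leaves some $s$ unmentioned.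

## 5. A groupoid of formal pairs

Let $\mathcal V$ be the class of groupoids with distinguished elements $e,0$ satisfying $xe=ex=x$ and $x0=0$. Homomorphisms between members of $\mathcal V$ are required to preserve $e$ and $0$.

**Definition (the groupoid $G$).** Let $B=\{0,e\}$ with $0\ne e$, and let $X$ be a countably infinite set of generators disjoint from $B$. Let $G$ be the smallest set of formal expressions that contains $B\cup X$ and contains the formal pair $\langle u,v\rangle$ whenever $u\in G\setminus\{e\}$ and $v\in G\setminus B$. The product is
$$uv=0\ \text{ if } v=0;\qquad uv=u\ \text{ if } v=e;\qquad uv=v\ \text{ if } u=e;\qquad uv=\langle u,v\rangle\ \text{ otherwise.}$$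

The cases overlap only for $u=e$, $v\in B$, and there they agree: $e0=0$ and $ee=e$. So $G\in\mathcal V$. It is countable, since its elements are finite strings over a countable alphabet. For generators $x,y$ we have $0x=\langle0,x\rangle$, $(xy)x=\langle\langle x,y\rangle,x\rangle$, $x(yx)=\langle x,\langle y,x\rangle\rangle$, $(0x)0=0$, $0e=0$. In particular $0x\ne0$ and $(xy)x\ne x(yx)$.

An element outside $B$ is a finite binary tree whose leaves are generators or $0$. The symbol $e$ never occurs in it, and $0$ occurs only as a left component, because right components avoid $B$. So walking down on the right always ends in a generator: for $z\in G\setminus B$ define the *last letter* by $\operatorname{last}(x)=x$ for $x\in X$ and $\operatorname{last}(\langle u,v\rangle)=\operatorname{last}(v)$. We need three simple properties of $G$.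

First, for $u,v\in G$,
$$uv\in B\ \Longrightarrow\ v\in B. \tag{1}$$
Indeed, if $v\notin B$, then $uv$ is $v$ (when $u=e$) or a pair, and neither is in $B$.

Second, every map $X\to K$ with $K\in\mathcal V$ extends uniquely to a homomorphism $\psi:G\to K$. Since $\langle u,v\rangle=uv$, we must put $\psi(0)=0$, $\psi(e)=e$, $\psi(\langle u,v\rangle)=\psi(u)\psi(v)$, and this recursion defines $\psi$. It is a homomorphism: for $v=0$, $\psi(u0)=0=\psi(u)0$; for $v=e$, $\psi(ue)=\psi(u)=\psi(u)e$; for $u=e$, $\psi(ev)=\psi(v)=e\psi(v)$; otherwise it is the definition.

Third, for $s\in X$ let $G_s$ be the set of elements of $G$ in which $s$ does not occur. It is a subgroupoid containing $B$, since a product $uv$ is one of $0,u,v,\langle u,v\rangle$. It is generated by $B\cup(X\setminus\{s\})$, since each pair is the product of its components. Hence a homomorphism on $G_s$ that preserves $e,0$ is determined by its values on $X\setminus\{s\}$.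

For $s\in X$ let
$$\varphi_0,\varphi_1:G\to G_s$$
be the homomorphisms that fix all of $X\setminus\{s\}$, with $\varphi_0(s)=0$ and $\varphi_1(s)=e$. Both are the identity on $G_s$. They say what can be lost when $s$ is set to $0$ or to $e$. The point is that an element can collapse into $B$ only through its last letter.

**Lemma 4.** Let $z\in G\setminus B$ and $j\in\{0,1\}$. If $\varphi_j(z)\in B$, then $\operatorname{last}(z)=s$.

*Proof.* Induction on $z$. If $z\in X\setminus\{s\}$, then $\varphi_j(z)=z\notin B$, so there is nothing to show. If $z=s$, the claim holds. Let $z=\langle u,v\rangle$, so $v\notin B$. From $\varphi_j(u)\varphi_j(v)=\varphi_j(z)\in B$ and (1) we get $\varphi_j(v)\in B$. By induction $\operatorname{last}(v)=s$, so $\operatorname{last}(z)=s$. $\square$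

## 6. Adjoining a new letter to a member of $\mathcal V$

We shall have a congruence $r$ generated by pairs that do not mention $s$, and we must show that certain elements involving $s$ are not $r$-related to elements without $s$. For this we map $G$ to a groupoid in which $r$ holds on the part without $s$, and in which $s$ is as free as possible over that part.

**Definition (the groupoid $H[s]$).** Let $H\in\mathcal V$ with $e\ne0$ in $H$, and let $s\notin H$. Let $H[s]$ be the smallest set of formal expressions that contains $H\cup\{s\}$ (whose elements are treated as atomic symbols, distinct from all formal pairs) and contains $\langle u,v\rangle$ whenever $u,v\in H[s]$ are not both in $H$, $u\ne e$ and $v\notin\{0,e\}$. Products of two elements of $H$ are as in $H$. If $u,v$ are not both in $H$, then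
$$uv=0\ \text{ if } v=0;\qquad uv=u\ \text{ if } v=e;\qquad uv=v\ \text{ if } u=e;\qquad uv=\langle u,v\rangle\ \text{ otherwise.}$$

When $u,v$ are not both in $H$ the first three cases exclude each other. The laws $xe=ex=x$ and $x0=0$ hold inside $H$ because $H\in\mathcal V$, and for $x\notin H$ by the definition. So $H[s]\in\mathcal V$, and $H$ is a subgroupoid. For $u,v\in H[s]$:
$$\text{if } v\notin H,\ \text{ then } uv\notin H; \tag{2}$$
$$\text{if } u\notin H \text{ and } v\in H\setminus\{0\},\ \text{ then } uv\notin H. \tag{3}$$
For (2): $v\notin\{0,e\}$, so $uv$ is $v$ or a pair. For (3): $u\ne e$ and $v\ne0$, so $uv$ is $u$ or a pair. In (3) the exception $v=0$ cannot be avoided, since $s0=0\in H$. It is the reason for the two cases in the next section.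

As an example, fix $x\in X$ with $x\neq s$ and take the pair $(0x,x)$ from Section 4. Let $\bar{\ }$ denote classes modulo the congruence of $G_s$ generated by this pair, and let $H$ be the quotient. The elements $\bar x,0,e$ of $H$ are distinct: on $K=\{0,k,e\}$ put $0k=kk=k$ together with the products forced by $xe=ex=x$ and $x0=0$; then $K\in\mathcal V$, and the homomorphism $G_s\to K$ with $x\mapsto k$ and the other generators $\mapsto0$ identifies $0x$ with $x$ but keeps $x,0,e$ apart. In $H[s]$ the product $s\bar x$ is a new pair, not in $H$. So the homomorphism $G\to H[s]$ that sends $s$ to $s$ and each other generator to its class identifies $0x$ with $x$ but not $sx$ with $x$. The path $0x,\,sx,\,x$, which moves $0$ to $s$ and $s$ to $e$, leaves $\mathrm{Cg}(0x,x)$. This is just the failure that Section 4 asked for.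

## 7. No compact congruence of $G$ splits

**Theorem 5.** There is a countable groupoid $G$ with two-sided unit and right zero such that in $L=\operatorname{Con}G$ the top is a join of two elements $\ne1_L$, but the only compact elements of $D(L)$ are $0_L\ne1_L$. Hence $\operatorname{Con}G$ is not isomorphic to a lattice of equational theories.

*Proof.* We take the groupoid $G$ of Section 5. As $0\ne e$, $L$ is nontrivial. Its bottom and top are compact (the top is $\mathrm{Cg}(0,e)$) and lie in $D(L)$.

**Step 1: the top as a join of two smaller congruences.** For each $s\in X$ put
$$a=\mathrm{Cg}(0,s)\subseteq\ker\varphi_0,\qquad b=\mathrm{Cg}(s,e)\subseteq\ker\varphi_1 .$$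
The inclusions hold since $\varphi_0(s)=0$ and $\varphi_1(s)=e$. Then $(0,e)\in a\vee b$, so $a\vee b=1_L$. Also $a,b\ne1_L$, since $\varphi_0$ and $\varphi_1$ fix $0$ and $e$ and so keep them apart.

**Step 2: choosing a letter that $r$ does not mention.** This step sets up the main claim. Let $r\in L$ be compact with $r\ne0_L,1_L$. Then $r=\mathrm{Cg}(S)$ with $S\subseteq G^2$ finite. Only finitely many generators occur in $S$, so we can choose $s\in X$ that does not occur in $S$. Then $S\subseteq G_s^2$. Form $a,b,\varphi_0,\varphi_1$ for this $s$. We shall show
$$r\not\le(r\wedge a)\vee(r\wedge b). \tag{4}$$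
Since $a\vee b=1_L$, this gives $r\notin D(L)$.

**Step 3: a homomorphism that respects $r$ and keeps $s$ free.** Let $r_s$ be the congruence of $G_s$ generated by $S$, and let $H=G_s/r_s$. The restriction of $r$ to $G_s$ is a congruence of $G_s$ containing $S$, so $r_s\subseteq r$. Since $r\ne1_L=\mathrm{Cg}(0,e)$, we have $(0,e)\notin r$, so $(0,e)\notin r_s$, and therefore $e\ne0$ in $H$. As a quotient of $G_s\in\mathcal V$, $H$ is in $\mathcal V$. So we may form $H[s]$, treating $s$ as a symbol not in $H$. Let $\pi:G\to H[s]$ be the homomorphism with $\pi(x)=x/r_s$ for $x\in X\setminus\{s\}$ and $\pi(s)=s$. On $G_s$ it agrees with the quotient map $G_s\to H$, because both are homomorphisms with the same values on the generators of $G_s$. Hence $S\subseteq\ker\pi$, and so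
$$r\subseteq\ker\pi. \tag{5}$$

**Step 4: elements with last letter $s$ stay outside $H$.** We claim: if $z\in G\setminus B$ and $\operatorname{last}(z)=s$, then $\pi(z)\notin H$. For $z=s$ this holds since $\pi(s)=s$. If $z=\langle u,v\rangle$, then $\operatorname{last}(v)=s$, so $\pi(v)\notin H$ by induction, and $\pi(z)=\pi(u)\pi(v)\notin H$ by (2). Together with Lemma 4 this gives, for $j\in\{0,1\}$,
$$z\in G\setminus B,\ \ \varphi_j(z)\in B\ \Longrightarrow\ \pi(z)\notin H. \tag{6}$$

**Step 5: chains inside $r$.** Suppose that (4) fails. We translate this into chains. Since $r\wedge a\subseteq r\cap\ker\varphi_0$ and $r\wedge b\subseteq r\cap\ker\varphi_1$, any $(p,q)\in r$ is joined by a chain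
$$p=z_0,z_1,\dots,z_m=q$$
of successively $r$-related elements such that for each $l$ we have $\varphi_0(z_{l-1})=\varphi_0(z_l)$ or $\varphi_1(z_{l-1})=\varphi_1(z_l)$. Dropping repetitions, we may assume $z_{l-1}\ne z_l$ for all $l$. All $z_l$ are $r$-related to $p$, so by (5) they all have the same image under $\pi$.

It would be pleasant to say at once: $p$ has no $s$, so $\pi(p)\in H$, so no $z_l$ contains $s$, so $\varphi_0,\varphi_1$ do not move the $z_l$, so the chain is constant. The middle inference may fail. For $r=\mathrm{Cg}(0,x)$ with $x\in X$, the element $sx$ contains $s$ but is $r$-related to $s0=0$, and $\pi(sx)=s0=0\in H$. The trouble comes from elements collapsed to $0$, so we first treat congruences that collapse something to $0$. In this instance neither map sends $sx$ to $0$: $\varphi_0(sx)=0x\ne0$ and $\varphi_1(sx)=x\neq 0$. That no first step from $0$ exists is a general fact.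

**Step 6: the case that $(0,q)\in r$ for some $q\ne0$.** Here we show that a chain cannot even leave $0$. Take the chain from $0$ to $q$; then $m\ge1$ and $z_1\ne0$. For some $j$ we have $\varphi_j(z_1)=\varphi_j(0)=0$. Since $\varphi_j(e)=e\ne0$, also $z_1\ne e$. So $z_1\notin B$ and $\varphi_j(z_1)\in B$, and (6) gives $\pi(z_1)\notin H$. But $(0,z_1)\in r$, so by (5) $\pi(z_1)=\pi(0)=0\in H$. This is a contradiction.

**Step 7: the case that the $r$-class of $0$ is $\{0\}$.** Now the pleasant argument works, and we first prove its missing inference: *if $z\in G\setminus G_s$, then $\pi(z)\notin H$.* We use induction on $z$. For $z=s$ it is clear. Otherwise $z=\langle u,v\rangle$, and $s$ occurs in $u$ or in $v$. If $v\notin G_s$, then $\pi(v)\notin H$ by induction, and $\pi(z)\notin H$ by (2). If $v\in G_s$, then $u\notin G_s$, so $\pi(u)\notin H$ by induction, while $\pi(v)\in H$. Suppose $\pi(v)=0$. Since $\pi$ is the quotient map on $G_s$, this means $(v,0)\in r_s\subseteq r$, so $v=0$ by the assumption of this case; but $0$ is never the right component of a pair. So $\pi(v)\in H\setminus\{0\}$, and $\pi(z)\notin H$ by (3).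

As $r\ne0_L$, there is $(p,q)\in S$ with $p\ne q$, and $p,q\in G_s$. In the chain from $p$ to $q$ we have $\pi(z_l)=\pi(p)\in H$ for all $l$, so all $z_l$ lie in $G_s$. But $\varphi_0$ and $\varphi_1$ are the identity on $G_s$, so $z_{l-1}=z_l$ for every $l$, and $p=q$. This is a contradiction.

**Step 8: conclusion.** In both cases the assumption that (4) fails is contradictory. So (4) holds, and $D(L)$ has no compact elements other than $0_L$ and $1_L$. On the other hand $L$ is nontrivial and $1_L=a\vee b$ with $a,b\ne1_L$. If $L$ were isomorphic to some $L(\Sigma)$, of any type, then Corollary 2, carried over by the isomorphism, would give a compact element of $D(L)$ different from $0_L$ and $1_L$. So $L\not\cong L(\Sigma)$. $\square$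

Thus not every congruence lattice of a groupoid with right unit and right zero is isomorphic to a lattice of equational theories. The converse of McKenzie's theorem fails, even for groupoids with two-sided unit and right zero.

The word "compact" in Theorem 5 is needed for this very $G$. For $s\in X$ consider $d=\mathrm{Cg}\{(ps,qs):p,q\in G\}$. The last part of the proof of Proposition 3, which works for any element in place of $t_k$, shows $d\in D(L)$. We have $d\ne0_L$, since $0s=\langle0,s\rangle\ne s=es$. We have $d\ne1_L$, since $\varphi_0(ps)=\varphi_0(p)0=0$ for all $p$, so $d\subseteq\ker\varphi_0$. So $D(L)$ does have elements strictly between bottom and top; by Theorem 5 this $d$ is not compact.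

## 8. Monoids with right zero

In Section 4 associativity together with a two-sided unit was just what kept the $d_k$ compact. For such groupoids the answer to the question is in fact positive. Associative groupoids that have only a right unit are not covered by the next theorem, and nothing is claimed about them here.

**Theorem 6.** If $M$ is a monoid (two-sided unit $e$) with right zero $0$, then $\operatorname{Con}M\cong L(\Sigma)$ for some equational theory $\Sigma$ of a type with only unary operations.

*Proof.* If $|M|=1$, let $\Sigma$ be the set of all identities; both lattices have one element. Let $|M|>1$. We write $X$ for the set of variables, and $0M=\{0j:j\in M\}$. Three facts about $0M$ are used below: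
$$k(0j)=(k0)j=0j\ \ (k,j\in M);\qquad 0m=m\ \text{ for } m\in0M;\qquad e\notin0M. \tag{7}$$
The second is the first with $k=0$. For the third, $e=0j$ would give $m=me=m(0j)=0j=e$ for all $m$, so $|M|=1$.

**Step 1: the algebra $F$.** We build an algebra whose elements are "a variable followed by an element of $M$", where the variable is forgotten once we are in $0M$. The type has a unary symbol $f_m$ for each $m\in M$. On $X\times M$ let $(x,m)\sim(y,n)$ if $(x,m)=(y,n)$ or $m=n\in0M$. This is an equivalence relation. Let $F=(X\times M)/{\sim}$, write $xm$ for the class of $(x,m)$, and put $f_k(xm)=x(mk)$. This is well defined, because $m\in0M$ implies $mk\in0M$. Since $f_m(xe)=x(em)=xm$, $F$ is generated by the elements $xe$ $(x\in X)$, and these are pairwise distinct because $e\notin0M$. (For $M=\{0,s,e\}$ from Section 1 we have $0M=\{0\}$, and $F$ consists of the elements $xe$, $xs$ and one element $x0$ common to all $x$. These are the $v$, $f(v)$ and $o$ of that section, with $f=f_s$ and $g=f_0$.)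

**Step 2: every map of the generators into $F$ extends to an endomorphism.** Given $xe\mapsto x'k_x$ for each $x\in X$, define $xm\mapsto x'(k_xm)$. This does not depend on the representative of $x'k_x$: if $k_x\in0M$, then $k_xm\in0M$, so $x'$ is irrelevant in $x'(k_xm)$. It does not depend on the representative of $xm$: if $m=0j$, then $k_xm=0j\in0M$ by (7), whatever $x$ is, so the image is the same for all $x$. It commutes with each $f_k$, since $(k_xm)k=k_x(mk)$. And $xe$ goes to $x'(k_xe)=x'k_x$.

**Step 3: from $L(\Sigma)$ to fully invariant congruences of $F$.** Let $\Sigma$ be the set of identities of $F$, and let $h$ be the homomorphism from the term algebra onto $F$ with $h(x)=xe$. Its kernel is $\Sigma$: identities of $F$ lie in the kernel, and if $h(p)=h(q)$, then any evaluation of the variables in $F$ is $h$ followed by an endomorphism of $F$ (Step 2), so $p\approx q$ holds in $F$. Congruences of the term algebra that contain $\Sigma$ correspond to congruences $T$ of $F$ through $T\mapsto h^{-1}(T)=\{(p,q):(h(p),h(q))\in T\}$. Full invariance corresponds too. For each substitution $\sigma$ there is by Step 2 an endomorphism $\eta$ of $F$ with $\eta h=h\sigma$, namely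 the extension of $xe\mapsto h(\sigma(x))$. For each endomorphism $\eta$ of $F$ there is a substitution $\sigma$ with $\eta h=h\sigma$: choose $\sigma(x)$ in $h^{-1}(\eta(xe))$. Hence $h^{-1}(T)$ is closed under all substitutions exactly when $T$ is closed under all endomorphisms. So $L(\Sigma)$ is isomorphic to the lattice of fully invariant congruences of $F$.

**Step 4: from a congruence of $M$ to one of $F$.** For $\theta\in\operatorname{Con}M$ let
$$(xm,yn)\in T_\theta\iff m\,\theta\,n\ \text{ and }\ (x=y\ \text{ or }\ m\,\theta\,0m).$$
Observe that if $m\,\theta\,n$, then $0m\,\theta\,0n$, so $m\,\theta\,0m$ if and only if $n\,\theta\,0n$. We check that $T_\theta$ is a fully invariant congruence.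

It is well defined: if $m\in0M$ or $n\in0M$, then $0m=m$ or $0n=n$, so, given $m\,\theta\,n$, the observation shows that the second condition holds for every choice of $x,y$. It is reflexive; it is symmetric by the observation. It is transitive: let $(xm,yn),(yn,wp)\in T_\theta$. Then $m\,\theta\,p$. If $x\ne w$, then $x\ne y$ or $y\ne w$, so $m\,\theta\,0m$ or $n\,\theta\,0n$, and $m\,\theta\,0m$ in either case. It is compatible with $f_k$: from $m\,\theta\,n$ and $m\,\theta\,0m$ we get $mk\,\theta\,nk$ and $mk\,\theta\,0mk$.

It is fully invariant: let $(xm,yn)\in T_\theta$, and let an endomorphism send $xe\mapsto x'k$ and $ye\mapsto y'l$, so that $xm\mapsto x'(km)$ and $yn\mapsto y'(ln)$. If $x=y$, then we may take $x'=y'$, $k=l$, and $km\,\theta\,kn$ suffices. If $x\ne y$, then $m\,\theta\,0m$ and $n\,\theta\,0n$, so by (7)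
$$km\;\theta\;k0m=0m\;\theta\;m,\qquad ln\;\theta\;l0n=0n\;\theta\;n .$$
Hence $km\,\theta\,m\,\theta\,n\,\theta\,ln$. Also $0km\,\theta\,0m\,\theta\,m\,\theta\,km$. So $(x'(km),y'(ln))\in T_\theta$.

**Step 5: from a fully invariant congruence of $F$ to one of $M$.** For a fully invariant congruence $T$ of $F$ let
$$\theta_T=\{(m,n):(xm,xn)\in T\}.$$
It does not depend on $x$, by the substitutions $xe\mapsto x'e$. It is an equivalence relation. If $(m,n)\in\theta_T$, then applying $f_k$ gives $(x(mk),x(nk))\in T$, and the substitution $xe\mapsto xk$ gives $(x(km),x(kn))\in T$. So $\theta_T\in\operatorname{Con}M$.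

**Step 6: the two maps are inverse to each other.** That $\theta_{T_\theta}=\theta$ is read off from the definitions, with $x=y$. We show $T=T_{\theta_T}$. For pairs $(xm,xn)$ both sides say $m\,\theta_T\,n$. Let $x\ne y$.

Suppose $(xm,yn)\in T$. The substitution $ye\mapsto xe$, fixing $xe$, gives $(xm,xn)\in T$, so $m\,\theta_T\,n$. The substitution $xe\mapsto x0$, fixing $ye$, gives $(x(0m),yn)\in T$. Since $0m\in0M$, $x(0m)=y(0m)$, so $(y(0m),yn)\in T$ and $0m\,\theta_T\,n\,\theta_T\,m$. Hence $(xm,yn)\in T_{\theta_T}$.

Conversely, suppose $m\,\theta_T\,n$ and $m\,\theta_T\,0m$. Then
$$xm\;\;T\;\;x(0m)=y(0m)\;\;T\;\;ym\;\;T\;\;yn ,$$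
so $(xm,yn)\in T$.

Both maps $\theta\mapsto T_\theta$ and $T\mapsto\theta_T$ preserve inclusion, and they are mutually inverse. So $\operatorname{Con}M$ is isomorphic to the lattice of fully invariant congruences of $F$, which is isomorphic to $L(\Sigma)$ by Step 3. $\square$
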